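\title{Oblivious routing in node-capacitated graphs with competitive ratio $O(\sqrt{n}\log n)$}

\begin{abstract}
An oblivious routing scheme fixes a unit flow for each potential commodity before the demands are known, and its competitive ratio compares its congestion with the best congestion achievable for the actual demands. We prove that every connected undirected graph on $n$ nodes with finite positive node capacities, with an arbitrary set of commodities, has an oblivious scheme of competitive ratio $O(\sqrt n\log n)$; the bound is $C\sqrt{q-1}\log q$, where $q\le n$ is the number of distinct terminals. We also prove the bound $\sqrt k$ for $k$ commodities, and we construct single-sink instances on which every oblivious scheme has ratio at least $(1-\varepsilon)\sqrt n$. The main proof combines a minimax reduction, a Gomory--Hu tree for node separators, and oblivious routing in an auxiliary edge-capacitated graph.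
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

Let $G=(V,E)$ be a connected undirected graph with $n=|V|\ge2$ nodes, and let every node $v$ have a finite capacity $c(v)>0$. We are given $k$ \emph{commodities} $(s_1,t_1),\dots,(s_k,t_k)$ with $s_i,t_i\in V$ and $s_i\ne t_i$. A \emph{scheme} $p=(p_1,\dots,p_k)$ consists of a probability distribution $p_i$ on the simple $s_i$--$t_i$ paths for each $i$; one may think of $p_i$ as a unit flow from $s_i$ to $t_i$. We write
\[
p_i(v)=\Pr_{P\sim p_i}[v\in P]
\]
for the fraction of this flow that passes through $v$. For a \emph{demand vector} $d=(d_1,\dots,d_k)\ge0$, the scheme scales the $i$th flow by $d_i$. The \emph{load} of $v$ is $\sum_i d_ip_i(v)$, and the \emph{congestion} is the largest ratio of load to capacity,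
\[
\mathrm{cong}_p(d)=\max_{v\in V}\frac{1}{c(v)}\sum_{i=1}^k d_i\,p_i(v).
\]
Flow is charged to every node of its path, including both ends: $p_i(s_i)=p_i(t_i)=1$. Let $\mathrm{OPT}(d)=\min_p\mathrm{cong}_p(d)$ be the congestion achieved by a router who sees $d$ first. Since endpoints are charged, $\mathrm{OPT}(d)\ge d_i/c(s_i)$ for each $i$, so $\mathrm{OPT}(d)>0$ for $d\ne0$. In \emph{oblivious routing} the scheme is fixed before $d$ is known, and it is judged by its \emph{competitive ratio}
\[
\mathrm{cr}(p)=\sup_{d\ge0,\ d\ne0}\frac{\mathrm{cong}_p(d)}{\mathrm{OPT}(d)} .
\]
The smallest ratio over all schemes is the price of not knowing the demands.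

This price is $1$ if $G$ is a tree, because there is only one scheme. It is $1$ if $k=1$, because a scheme that is optimal for $d=1$ is optimal for every $d$ by scaling. With two commodities it can already exceed $1$.

\begin{example}\label{ex:cycle}
Let $G$ be the four-cycle with nodes $s,x,t,y$ in cyclic order, let $c(s)=c(t)=2$ and $c(x)=c(y)=1$, and take the commodities $(s,t)$ and $(x,t)$. The demand $(2,0)$ has $\mathrm{OPT}\le1$: split it evenly between $x$ and $y$. The demand $(1,1)$ has $\mathrm{OPT}\le1$: send the first commodity through $y$ and the second along the edge $xt$. These two routings of the first commodity are incompatible. If a scheme sends it through $x$ with probability $z$, then $x$ has load $1+z$ under $(1,1)$ and $y$ has load at least $2(1-z)$ under $(2,0)$, and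
\[
\tfrac23(1+z)+\tfrac13\cdot2(1-z)=\tfrac43 .
\]
So every scheme has ratio at least $4/3$. The value is attained by $z=1/3$ with the second commodity on the edge $xt$. Indeed, if $\mathrm{OPT}(d)\le1$ then $d_2\le c(x)=1$ and $d_1+d_2\le c(t)=2$, so $x$ has load $\frac13(d_1+d_2)+\frac23d_2\le\frac43$, $y$ has load $\frac23d_1\le\frac43$, and $s,t$ have load at most $2$.
\end{example}

How large can the price be? The following bounds are known, with absolute constants $C_1,C_2,C_3,c_0>0$.
\begin{itemize}
\item For every set of $k$ commodities there is a scheme with $\mathrm{cr}(p)\le C_1\sqrt k\log n$.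
\item If all commodities share a source or share a sink, there is a scheme with $\mathrm{cr}(p)\le C_2\sqrt n\log n$.
\item For infinitely many $n$ there are instances on $n$ nodes with a common sink and finite capacities in which every scheme has $\mathrm{cr}(p)\ge c_0\sqrt n$.
\item If $G$ has maximum degree $\Delta$, then for every set of commodities there is a scheme with $\mathrm{cr}(p)\le C_3\Delta\log n$.
\end{itemize}
Adding commodities cannot lower the price, since the demands of the new commodities may be set to zero. The hardest set is therefore the set of all pairs, where $k=\binom n2$ and the first bound is of order $n\log n$, while the lower bound is of order $\sqrt n$. One could expect that $n^2$ commodities defeat an oblivious router more thoroughly than $n$ commodities do. Against this, there are only $n$ nodes at which congestion is measured, and, as we shall see, the bottlenecks between the terminals are described by fewer than $n$ cuts. The question posed in \cite{problem} is whether the ratio $O(\sqrt n\log n)$ can be obtained in general node-capacitated graphs when $k$ is asymptotically larger than $n$. Precisely: is there an absolute constant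 $C$ such that for every $G$, every $c$ and every set of commodities, of any size, some scheme has $\mathrm{cr}(p)\le C\sqrt n\log n$?

\subsection{Results}

The answer is yes. A \emph{terminal} is a node that occurs as some $s_i$ or $t_i$. Let $U$ be the set of terminals and $q=|U|$, so that $2\le q\le n$. Logarithms are natural.

\begin{theorem}\label{thm:main}
There is an absolute constant $C$ such that for every connected undirected graph $G$ on $n\ge2$ nodes, all finite positive node capacities and every set of commodities, there is a scheme $p$ with
\[
\mathrm{cr}(p)\le C\sqrt{q-1}\,\log q\le C\sqrt n\log n .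
\]
\end{theorem}

In terms of $k$ no logarithm is needed.

\begin{theorem}\label{thm:sqrtk}
There is always a scheme $p$ with $\mathrm{cr}(p)\le\sqrt k$, where $k$ may be taken as the number of distinct unordered pairs $\{s_i,t_i\}$. In particular, if all commodities share a source or share a sink, there is a scheme with $\mathrm{cr}(p)\le\sqrt{n-1}$.
\end{theorem}

\begin{theorem}\label{thm:lower}
For every $\varepsilon>0$ there are infinitely many $n$ and single-sink instances on $n$ nodes with $k=q-1$ commodities in which every scheme $p$ has $\mathrm{cr}(p)\ge(1-\varepsilon)\sqrt n\ge(1-\varepsilon)\sqrt k$.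
\end{theorem}

Thus the ratio $\min\{\sqrt k,\,C\sqrt{q-1}\log q\}$ is always achievable, the constant $1$ in the bounds $\sqrt k$ and $\sqrt{n-1}$ is best possible, and Theorem~\ref{thm:main} is tight up to the factor $O(\log n)$. We do not settle whether that factor can be removed when $k\gg n$.

\subsection{Outline}

By the minimax theorem it suffices to play against a known random adversary, who picks a node to watch and a feasible demand to send (Section~\ref{sec:game}). Two kinds of flows are then at hand: a feasible routing of the adversary's \emph{average} demand, and the maximum flows between pairs of nodes. Balancing the two, commodity by commodity, gives $\sqrt k$ (Section~\ref{sec:sqrtk}); this short argument is the model for the main proof. To replace $k$ by $q-1$ we use only the $q-1$ maximum flows that belong to the edges of a cut tree on the terminals (Section~\ref{sec:tree}). The balancing is then no longer a separate choice for each commodity; it is performed by an oblivious routing in an edge-capacitated graph on the terminals, at the cost of the factor $\log q$ (Sections~\ref{sec:edge} and~\ref{sec:main}). Section~\ref{sec:lower} contains the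 lower bound.

\section{The game against a random adversary}\label{sec:game}

\subsection{Feasible demands}

Call $d\ge0$ \emph{feasible} if $\mathrm{OPT}(d)\le1$, and let $\mathcal D$ be the set of feasible demand vectors; it contains $0$. A vector $d$ is feasible if and only if there are numbers $x_{i,P}\ge0$, indexed by commodities $i$ and simple $s_i$--$t_i$ paths $P$, with
\begin{equation}\label{eq:feasible}
\sum_Px_{i,P}=d_i\quad(1\le i\le k),\qquad \sum_i\sum_{P\ni v}x_{i,P}\le c(v)\quad(v\in V);
\end{equation}
the number $x_{i,P}$ is $d_i$ times the probability of $P$ under $p_i$. The constraints give $x_{i,P}\le c(s_i)$, so $\mathcal D$ is a linear image of a bounded polyhedron. Hence $\mathcal D$ is a polytope: it is the convex hull of the finite set $\mathrm{ext}(\mathcal D)$ of its extreme points.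

Both $\mathrm{cong}_p(d)$ and $\mathrm{OPT}(d)$ scale linearly with $d$. For $d\ne0$ the vector $d/\mathrm{OPT}(d)$ is feasible and its congestion under $p$ is $\mathrm{cong}_p(d)/\mathrm{OPT}(d)$; conversely $\mathrm{cong}_p(d)\le\mathrm{cong}_p(d)/\mathrm{OPT}(d)$ for feasible $d\neq0$. Therefore
\begin{equation}\label{eq:ratio}
\mathrm{cr}(p)=\max_{v\in V}\ \max_{d\in\mathcal D}\ \frac1{c(v)}\sum_id_i\,p_i(v),
\end{equation}
and the inner maximum, being that of a linear function, is attained in $\mathrm{ext}(\mathcal D)$.

Two conventions will be used when schemes are built. A random $s_i$--$t_i$ \emph{walk} may serve in place of a random simple path, because deleting closed subwalks leaves a simple path on a subset of the nodes. And since $G$ is undirected, a path may be used in either direction.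

\subsection{The minimax reduction}

Formula \eqref{eq:ratio} describes a game: the router chooses $p$, and an opponent chooses a node and a feasible demand. The difficulty of oblivious routing is that the router moves first. We remove it with the minimax theorem: if $X$ and $Y$ are polytopes and $F$ is a bilinear function, then $\min_{x\in X}\max_{y\in Y}F(x,y)=\max_{y\in Y}\min_{x\in X}F(x,y)$.

An \emph{adversary} is a probability vector $\lambda=(\lambda_u)_{u\in V}$ together with a feasible demand vector $d^u\in\mathcal D$ for each node $u$. It watches node $u$ with probability $\lambda_u$ and then sends $d^u$. The expected relative load that it sees is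
\begin{equation}\label{eq:Phi}
\Phi(p)=\sum_{u\in V}\frac{\lambda_u}{c(u)}\sum_id^u_i\,p_i(u).
\end{equation}

\begin{lemma}\label{lem:minimax}
Suppose that for every adversary there is a scheme $p$, which may depend on the adversary, with $\Phi(p)\le B$. Then there is a scheme $p$ with $\mathrm{cr}(p)\le B$.
\end{lemma}

\begin{proof}
The schemes form a product of simplices, and each $p_i(v)$ is linear in $p$. Let $\nu$ range over the probability distributions on the finite set $V\times\mathrm{ext}(\mathcal D)$, and consider the bilinear function
\[
F(p,\nu)=\sum_{(v,d)}\nu(v,d)\,\frac1{c(v)}\sum_id_i\,p_i(v).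
\]
For fixed $p$, \eqref{eq:ratio} gives $\max_\nu F(p,\nu)=\mathrm{cr}(p)$. For fixed $\nu$ put $\lambda_v=\sum_d\nu(v,d)$ and $d^v=\lambda_v^{-1}\sum_d\nu(v,d)\,d$, with $d^v=0$ if $\lambda_v=0$. Then $d^v\in\mathcal D$ by convexity, and $\sum_d\nu(v,d)d_i=\lambda_vd^v_i$, so $F(p,\nu)=\Phi(p)$ for this adversary. By hypothesis $\max_\nu\min_pF\le B$, and the minimax theorem gives $\min_p\mathrm{cr}(p)\le B$.
\end{proof}

The router now knows $\lambda$ and all the $d^u$. It still has to use one scheme for all $u$.

\subsection{Two families of flows}

\emph{Maximum flows.} For distinct $a,b\in V$ let $M_{ab}$ be the maximum of $\sum_Px_P$ over numbers $x_P\ge0$, indexed by the simple $a$--$b$ paths, with $\sum_{P\ni v}x_P\le c(v)$ for every $v$, including $a$ and $b$. Then $M_{ab}\le c(a)<\infty$, and $M_{ab}>0$ because $G$ is connected and the capacities are positive. Dividing an optimal $x$ by $M_{ab}$ gives a distribution $g_{ab}$ on simple $a$--$b$ paths with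
\begin{equation}\label{eq:g}
g_{ab}(v):=\Pr_{P\sim g_{ab}}[v\in P]\le\frac{c(v)}{M_{ab}}\qquad(v\in V).
\end{equation}
We write $M_i=M_{s_it_i}$ and $g_i=g_{s_it_i}$. Keeping only commodity $i$ in \eqref{eq:feasible} shows that
\begin{equation}\label{eq:dM}
d_i\le M_i\qquad(d\in\mathcal D).
\end{equation}

\emph{A routing of the average demand.} Given an adversary, let $D=\sum_u\lambda_ud^u$. It is feasible by convexity. Fix $x$ satisfying \eqref{eq:feasible} for $D$, let $J=\{j:D_j>0\}$, and for $j\in J$ let $f_j$ be the distribution on $s_j$--$t_j$ paths that gives $P$ the probability $x_{j,P}/D_j$. With $f_j(v)=\Pr_{P\sim f_j}[v\in P]$,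
\begin{equation}\label{eq:f}
\sum_{j\in J}D_j\,f_j(v)\le c(v)\qquad(v\in V).
\end{equation}

The two families have complementary merits. Each $g_i$ is spread as thinly as possible over all nodes, but different $g_i$ may pile up; by \eqref{eq:g} and \eqref{eq:dM} the scheme $(g_1,\dots,g_k)$ puts load at most $\sum_id_ic(v)/M_i\le k\,c(v)$ on $v$, so its ratio is at most $k$. The $f_j$ fit into the capacities together, but only at the rates $D_j$. If all $d^u$ were equal to $D$, they would give $\Phi\le1$; in general $d^u_j$ can be much larger than $D_j$ at exactly those nodes $u$ that $f_j$ uses.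

\section{The bound $\sqrt k$}\label{sec:sqrtk}

The quantity that decides between $f_i$ and $g_i$ is $L_i=D_i/M_i\in[0,1]$, the average demand of commodity $i$ relative to the most it could ever send. If $L_i$ is small, $g_i$ is cheap. If $L_i$ is large, no feasible demand exceeds $D_i$ by more than the factor $1/L_i$, and $f_i$ is cheap.

\begin{proof}[Proof of Theorem~\ref{thm:sqrtk}]
First we merge commodities with the same unordered pair of terminals into one, adding their demands. This does not change $\mathrm{OPT}$: a routing of the merged commodity can be used, up to reversal, by each of its parts, and conversely the demand-weighted average of the routings of the parts routes the merged commodity with the same loads. A scheme for the merged instance, used by each part, also produces the same loads, so it keeps its ratio. We may thus assume that the $k$ pairs are distinct. With a common source or sink there are at most $n-1$ pairs, so the second assertion follows from the first.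

Fix an adversary. The function \eqref{eq:Phi} splits as $\Phi(p)=\sum_i\Phi_i(p_i)$ with
\[
\Phi_i(p_i)=\sum_u\frac{\lambda_ud^u_i}{c(u)}\,p_i(u).
\]
Let $\Phi_i^*$ be the minimum of $\Phi_i$, that is, the least weight of an $s_i$--$t_i$ path when node $u$ has weight $\lambda_ud_i^u/c(u)$. The $p_i$ can be chosen independently, so $\min_p\Phi(p)=\sum_i\Phi_i^*$. We test $\Phi_i$ on both flows. By \eqref{eq:g},
\begin{equation}\label{eq:A}
\Phi_i^*\le\Phi_i(g_i)\le\sum_u\frac{\lambda_ud_i^u}{M_i}=L_i .
\end{equation}
In particular $\Phi_i^*=L_i=0$ for $i\notin J$. For $i\in J$ we multiply $\Phi_i^*\le\Phi_i(f_i)$ by $L_i=D_i/M_i$, sum, and use \eqref{eq:dM} and then \eqref{eq:f}: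
\begin{equation}\label{eq:B}
\sum_i\Phi_i^*L_i\le\sum_{i\in J}\Phi_i(f_i)L_i=\sum_u\frac{\lambda_u}{c(u)}\sum_{i\in J}D_if_i(u)\,\frac{d^u_i}{M_i}\le\sum_u\lambda_u=1 .
\end{equation}
Together, $\sum_i(\Phi_i^*)^2\le\sum_i\Phi_i^*L_i\le1$, and the Cauchy--Schwarz inequality gives $\sum_i\Phi_i^*\le\sqrt k$. Lemma~\ref{lem:minimax} completes the proof.
\end{proof}

\begin{example}\label{ex:cycle2}
In Example~\ref{ex:cycle} the weights $\frac23,\frac13$ define an adversary: $\lambda_x=\frac23$, $d^x=(1,1)$, $\lambda_y=\frac13$, $d^y=(2,0)$. Its average demand is $D=(\frac43,\frac23)$, and $M_1=2$, $M_2=1$, so $L_1=L_2=\frac23$. For the first commodity both $x$ and $y$ have weight $\frac23$, so $\Phi_1^*=\frac23$; for the second only $x$ has positive weight, namely $\frac23$, so $\Phi_2^*=\frac23$. Thus \eqref{eq:A} holds with equality, the left side of \eqref{eq:B} is $\frac89$, and $\min\Phi=\frac43\le\sqrt2$.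
\end{example}

A cruder reading of the proof is the one that generalizes. Fix a threshold $\theta>0$ and route commodity $i$ by $g_i$ if $L_i\le\theta$ and by $f_i$ if $L_i>\theta$. By \eqref{eq:A} the first group costs at most $k\theta$, and by \eqref{eq:B} the second costs at most $1/\theta$; the choice $\theta=1/\sqrt k$ gives $2\sqrt k$. Picture two parallel edges between $s_i$ and $t_i$: a \emph{demand edge} of capacity $D_i$, realized in $G$ by $f_i$, and a \emph{flow edge} of capacity $\theta M_i$, realized by $g_i$. The rule sends each commodity over its thicker edge, and the estimate uses two properties of this choice: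
\begin{itemize}
\item[(a)] under each $d^u$, a demand edge carries at most $1/\theta$ times its capacity;
\item[(b)] under $D$, a flow edge carries at most its capacity.
\end{itemize}
The term $k\theta$ arises because every flow edge costs up to $\theta$ and there are $k$ of them. To improve on $\sqrt k$ we need fewer flow edges, shared among the commodities.

\section{Separators and a cut tree}\label{sec:tree}

The fewest edges that connect $U$ form a tree $T$ on $U$, with $q-1$ edges, which need not be edges of $G$. An edge $e=ab$ of $T$ is realized by $g_{ab}$ and can carry $M_{ab}$. Let $W_e$ be the vertex set of the component of $T-e$ that contains $a$. If demands are routed along $T$, then $e$ carries $d[W_e]$, where for $A\subseteq U$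
\[
d[A]=\sum\{d_i:\ |\{s_i,t_i\}\cap A|=1\}
\]
is the demand separated by $A$. We want a tree with $d[W_e]\le M_{ab}$ for all feasible $d$ and all edges $e=ab$. The natural upper bound for $d[A]$ is
\[
\varphi(A)=\min\{c(X):\ X\subseteq V\text{ meets every path between }A\text{ and }U\setminus A\},
\]
where $c(X)=\sum_{v\in X}c(v)$ and $X$ may contain terminals. So we look for a tree with $\varphi(W_e)=M_{ab}$, a Gomory--Hu tree for node separators. Its existence depends on two properties of $\varphi$. A function $\varphi$ on the subsets of a finite set $S$ is \emph{symmetric} if $\varphi(A)=\varphi(S\setminus A)$, and \emph{submodular} if $\varphi(A\cap B)+\varphi(A\cup B)\le\varphi(A)+\varphi(B)$, for all $A,B\subseteq S$.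

\subsection{The separator function}

We recall the max-flow min-cut theorem for node capacities: $M_{ab}$ equals the minimum of $c(X)$ over all $X\subseteq V$ that meet every $a$--$b$ path, where $X$ may contain $a$ or $b$. It follows from the theorem for arc capacities by splitting each node $v$ into an arc $v^-v^+$ of capacity $c(v)$ and replacing each edge $uv$ by arcs $u^+v^-$ and $v^+u^-$ of infinite capacity. Simple directed $a^-$--$b^+$ paths correspond to simple $a$--$b$ paths, a flow decomposes into such paths and cycles, which can be dropped, and a cut of finite capacity consists of arcs $v^-v^+$.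

To prove submodularity we must combine two separators, and for this we need to remember their sides. A \emph{separation} is a pair $(Y,Z)$ with $Y\cup Z=V$ and no edge between $Y\setminus Z$ and $Z\setminus Y$. Its \emph{order} is $c(Y\cap Z)=c(Y)+c(Z)-c(V)$.

\begin{lemma}\label{lem:separation}
Let $A,B\subseteq V$ be disjoint. The minimum of $c(X)$ over sets $X$ meeting every $A$--$B$ path equals the minimum order of a separation $(Y,Z)$ with $A\subseteq Y$ and $B\subseteq Z$.
\end{lemma}

\begin{proof}
Let $(Y,Z)$ be such a separation. An $A$--$B$ path avoiding $Y\cap Z$ would start in $Y\setminus Z$, end in $Z\setminus Y$, and have all its nodes in these two sets, so it would use an edge between them. Hence $Y\cap Z$ meets every $A$--$B$ path. Conversely let $X$ meet every $A$--$B$ path, let $N$ be the set of nodes reachable from $A\setminus X$ in $G-X$, and put $Y=X\cup N$ and $Z=V\setminus N$. Then $Y\cup Z=V$, $Y\cap Z=X$ and $A\subseteq Y$. A neighbor of a node of $N=Y\setminus Z$ lies in $N$ or in $X$, hence not in $Z\setminus Y$. Finally $B\cap N=\emptyset$ by the choice of $X$, so $B\subseteq Z$.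
\end{proof}

\begin{lemma}\label{lem:phi}
\begin{itemize}
\item[(i)] $\varphi$ is symmetric and submodular on the subsets of $U$.
\item[(ii)] For distinct $a,b\in U$, $\min\{\varphi(A):a\in A,\ b\notin A\}=M_{ab}$.
\item[(iii)] If $d\in\mathcal D$, then $d[A]\le\varphi(A)$ for all $A\subseteq U$.
\end{itemize}
\end{lemma}

\begin{proof}
Call a separation $(Y,Z)$ \emph{admissible for $A$} if $A\subseteq Y$ and $U\setminus A\subseteq Z$. By Lemma~\ref{lem:separation}, $\varphi(A)$ is the least order of such a separation.

(i) The definition of $\varphi(A)$ is symmetric in $A$ and $U\setminus A$. Let $(Y_1,Z_1)$ and $(Y_2,Z_2)$ be admissible separations of least order for $A$ and $B$. The pair $(Y_1\cap Y_2,Z_1\cup Z_2)$ covers $V$, since a node outside $Z_1\cup Z_2$ lies in $Y_1$ and in $Y_2$. Let $x\in(Y_1\cap Y_2)\setminus(Z_1\cup Z_2)$ and $y\notin Y_1\cap Y_2$. Then $y\notin Y_j$ for some $j\in\{1,2\}$, so $x\in Y_j\setminus Z_j$ and $y\in Z_j\setminus Y_j$, and $xy\notin E$. Thus the pair is a separation. It is admissible for $A\cap B$, because $U\setminus(A\cap B)=(U\setminus A)\cup(U\setminus B)\subseteq Z_1\cup Z_2$. The same argument applied to the separations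 $(Z_1,Y_1)$ and $(Z_2,Y_2)$ shows that $(Y_1\cup Y_2,Z_1\cap Z_2)$ is a separation, and it is admissible for $A\cup B$, because $U\setminus(A\cup B)\subseteq Z_1\cap Z_2$. The two new orders add up to
\[
c(Y_1\cap Y_2)+c(Y_1\cup Y_2)+c(Z_1\cup Z_2)+c(Z_1\cap Z_2)-2c(V),
\]
which equals $c(Y_1)+c(Z_1)+c(Y_2)+c(Z_2)-2c(V)=\varphi(A)+\varphi(B)$. Hence $\varphi(A\cap B)+\varphi(A\cup B)\le\varphi(A)+\varphi(B)$.

(ii) If $a\in A$ and $b\notin A$, a set meeting all paths between $A$ and $U\setminus A$ meets all $a$--$b$ paths, so $\varphi(A)\ge M_{ab}$. Conversely, max-flow min-cut and Lemma~\ref{lem:separation} give a separation $(Y,Z)$ of order $M_{ab}$ with $a\in Y$ and $b\in Z$. Put $A=(U\cap Y)\setminus\{b\}$. Then $a\in A\subseteq Y$, $b\notin A$, and $U\setminus A=(U\setminus Y)\cup\{b\}\subseteq Z$, so $\varphi(A)\le M_{ab}$.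

(iii) Let $X$ attain $\varphi(A)$ and let $x$ satisfy \eqref{eq:feasible} for $d$. Every path of a commodity separated by $A$ meets $X$, so $d[A]\le\sum_{v\in X}\sum_i\sum_{P\ni v}x_{i,P}\le c(X)$.
\end{proof}

\subsection{Gomory--Hu trees for symmetric submodular functions}

For a symmetric submodular function $\psi$ on a finite set $S$ and distinct $x,y\in S$, let $\mu_\psi(x,y)=\min\{\psi(A):x\in A,\ y\notin A\}$. By symmetry this is also the minimum over all sets that contain exactly one of $x,y$. The tree is built by cutting along a cheapest set and contracting each side in turn. Contraction creates an element that should not become a vertex of the tree, so the induction allows the vertex set $R$ of the tree to be smaller than the ground set and attaches the remaining elements to vertices.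

\begin{lemma}\label{lem:GH}
Let $\psi$ be symmetric and submodular on a finite set $S$, and let $\emptyset\ne R\subseteq S$. There are a tree $T$ on $R$ and a partition $(B_z)_{z\in R}$ of $S$ with $z\in B_z$ such that for each edge $xy$ of $T$, the union $W_{xy}$ of the blocks $B_z$ over the component of $T-xy$ containing $x$ satisfies $\psi(W_{xy})=\mu_\psi(x,y)$.
\end{lemma}

\begin{proof}
We use induction on $|R|$, for all $S$ and $\psi$ at once. For $|R|=1$ take the single block $S$. Let $|R|\ge2$. Say that $A\subseteq S$ \emph{splits} $R$ if $A\cap R\ne\emptyset\ne R\setminus A$, and let $W$ minimize $\psi$ among the sets that split $R$. Put $R'=R\cap W$ and $R''=R\setminus W$.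

\emph{Uncrossing: for distinct $x,y\in W$, the value $\mu_\psi(x,y)$ is attained by a subset of $W$ containing exactly one of $x,y$.} Let $X$ contain exactly one of $x,y$ with $\psi(X)=\mu_\psi(x,y)$, and fix $z\in R''$. Replacing $X$ by its complement if necessary, we may assume $z\notin X$. Then $X\cup W$ contains $R'$ and misses $z$, so it splits $R$ and $\psi(X\cup W)\ge\psi(W)$. Submodularity gives $\psi(X\cap W)\le\psi(X)+\psi(W)-\psi(X\cup W)\le\psi(X)$, and $X\cap W$ still contains exactly one of $x,y$.

\emph{Contraction.} Let $S'=W\cup\{v'\}$ with a new element $v'$. For $A\subseteq S'$ let $\widehat A\subseteq S$ be $A$ if $v'\notin A$ and $(A\setminus\{v'\})\cup(S\setminus W)$ if $v'\in A$, and put $\psi'(A)=\psi(\widehat A)$. The map $A\mapsto\widehat A$ commutes with unions, intersections and complements, so $\psi'$ is symmetric and submodular. For distinct $x,y\in W$ we have $\mu_{\psi'}(x,y)\ge\mu_\psi(x,y)$ because $\widehat A\cap W=A\cap W$, and $\mu_{\psi'}(x,y)\le\mu_\psi(x,y)$ by uncrossing. By symmetry $S\setminus W$ is also a minimizer among the sets splitting $R$, so the same construction with $S\setminus W$ in place of $W$ gives $S''=(S\setminus W)\cup\{v''\}$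 and $\psi''$ with $\mu_{\psi''}=\mu_\psi$ on $S\setminus W$.

\emph{Gluing.} Induction gives $(T',B')$ for $(S',\psi',R')$ and $(T'',B'')$ for $(S'',\psi'',R'')$. Let $v'\in B'_{z'}$ and $v''\in B''_{z''}$. Let $T$ be the union of $T'$, $T''$ and the edge $z'z''$, and obtain the blocks $B_z$ by deleting $v'$ and $v''$; the blocks indexed by $R'$ partition $W$ and those indexed by $R''$ partition $S\setminus W$. Let $xy$ be an edge of $T'$ with set $W'_{xy}\subseteq S'$. The component of $T-xy$ containing $x$ is the component of $T'-xy$ containing $x$, enlarged by $R''$ exactly when it contains $z'$, that is, exactly when $v'\in W'_{xy}$. Hence $W_{xy}=\widehat{W'_{xy}}$ and $\psi(W_{xy})=\psi'(W'_{xy})=\mu_{\psi'}(x,y)=\mu_\psi(x,y)$. Edges of $T''$ are treated by exchanging the roles of the two sides. For the edge $z'z''$ we have $W_{z'z''}=W$. It contains $z'$ and not $z''$, and every set with this property splits $R$, so $\psi(W)=\mu_\psi(z',z'')$.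
\end{proof}

\begin{proposition}\label{prop:tree}
There is a tree $T$ on $U$ such that each edge $e=ab$ of $T$ satisfies $\varphi(W_e)=M_{ab}$. Writing $m_e=M_{ab}$ and $g_e=g_{ab}$, we have
\begin{equation}\label{eq:cut}
d[W_e]\le m_e\qquad(d\in\mathcal D,\ e\in T).
\end{equation}
\end{proposition}

\begin{proof}
Apply Lemma~\ref{lem:GH} with $S=R=U$ and $\psi=\varphi$; the blocks are singletons, and $\mu_\varphi(a,b)=M_{ab}$ by Lemma~\ref{lem:phi}(ii). Then \eqref{eq:cut} is Lemma~\ref{lem:phi}(iii).
\end{proof}

\begin{example}
In the four-cycle of Example~\ref{ex:cycle} with $U=V$, the path $x\,s\,t\,y$ is such a tree. The separators $\{x\}$, $\{x,y\}$, $\{y\}$ show that $\varphi(W_e)\le1,2,1$ for its three edges, while $M_{xs}=1$, $M_{st}=2$, $M_{ty}=1$, and $\varphi(W_e)\ge m_e$ always. The edge $st$ is not an edge of $G$.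
\end{example}

The tree alone replaces the bound $k$ of Section~\ref{sec:game} by $q-1$: let each commodity follow its path in $T$, with each edge $e$ replaced by a random path from $g_e$. For feasible $d$, \eqref{eq:cut} and \eqref{eq:g} bound the load of $v$ by $\sum_{e\in T}d[W_e]\,g_e(v)\le(q-1)\,c(v)$. It remains to gain the square root.

\section{Oblivious routing with edge capacities}\label{sec:edge}

With the tree edges as flow edges, a commodity no longer chooses between two parallel edges. It chooses a walk in a graph made of demand edges and tree edges, and the walks must satisfy analogues of (a) for all $d^u$ and of (b) for $D$ at the same time. An oblivious routing in that graph does this. We state the result that we need, due to R\"acke \cite{Racke}, and include a proof from a theorem on tree embeddings.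

Let $H=(U,F)$ be a connected loopless undirected multigraph with edge capacities $\kappa_h>0$. Demands $\delta_i\ge0$ on finitely many pairs $(x_i,y_i)$ of distinct vertices are \emph{routable with congestion $\rho$} if there are distributions on $x_i$--$y_i$ paths in $H$ with $\sum_i\delta_i\Pr[h\in P_i]\le\rho\kappa_h$ for every edge $h$. For $W\subseteq U$ let $\kappa(\partial W)$ be the total capacity of the edges with exactly one end in $W$, and let $\delta[W]$ be the total demand of the pairs with exactly one member in $W$. Every path of such a pair contains such an edge, so routability with congestion $\rho$ implies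
\begin{equation}\label{eq:edgecut}
\delta[W]\le\rho\,\kappa(\partial W)\qquad(W\subseteq U).
\end{equation}

For a tree $\tau$ on $U$ with weighted edges, $\mathrm{dist}_\tau(x,y)$ is the total weight of the $x$--$y$ path in $\tau$. The following theorem combines the tree embedding of Fakcharoenphol, Rao and Talwar \cite{FRT} with the removal of Steiner points, that is, tree vertices outside $U$, at a constant-factor loss, due to Gupta \cite{Gupta}.

\begin{theorem}[\cite{FRT,Gupta}]\label{thm:embed}
There is an absolute constant $\alpha$ such that for every metric $\mathrm{dist}$ on a set $U$ of $q\ge2$ points there is a distribution on edge-weighted trees $\tau$ with vertex set $U$ such that $\mathrm{dist}_\tau\ge\mathrm{dist}$ always and $\mathbb E\,\mathrm{dist}_\tau(x,y)\le\alpha\log q\cdot\mathrm{dist}(x,y)$ for all $x,y\in U$.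
\end{theorem}

\begin{lemma}[R\"acke \cite{Racke}]\label{lem:racke}
Let $H=(U,F)$ be as above with $q=|U|\ge2$. For each pair $x\ne y$ in $U$ there is a distribution on $x$--$y$ walks in $H$, with expected number $r_{xy}(h)$ of traversals of the edge $h$, such that all demands $(\delta_i)$ on pairs $(x_i,y_i)$ that are routable with congestion $\rho$ satisfy
\[
\sum_i\delta_i\,r_{x_iy_i}(h)\le\rho\,\alpha\log q\cdot\kappa_h\qquad(h\in F).
\]
\end{lemma}

\begin{proof}
Routing along a tree has the advantage that \eqref{eq:edgecut} bounds the traffic on each tree edge whatever the demands are. So we route along a random tree whose edges are mapped to paths of $H$. A \emph{strategy} $\sigma=(\tau,\pi)$ is an unweighted tree $\tau$ on $U$, not necessarily a subgraph of $H$, with a simple $x$--$y$ path $\pi(\gamma)$ in $H$ for each edge $\gamma=xy$ of $\tau$. There are finitely many strategies. Let $W_\gamma$ be the vertex set of one component of $\tau-\gamma$, and define the \emph{relative load}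
\[
\mathrm{rl}_\sigma(h)=\frac1{\kappa_h}\sum_{\gamma:\,h\in\pi(\gamma)}\kappa(\partial W_\gamma).
\]

\emph{Claim: there is a distribution on strategies with $\mathbb E\,\mathrm{rl}_\sigma(h)\le\alpha\log q$ for all $h\in F$.} By the minimax theorem, applied to distributions on strategies against distributions on $F$, it suffices to find for each probability vector $\eta$ on $F$ a strategy with $\sum_h\eta_h\,\mathrm{rl}_\sigma(h)\le\alpha\log q$. The function $\eta\mapsto\min_\sigma\sum_h\eta_h\mathrm{rl}_\sigma(h)$ is a minimum of finitely many linear functions, hence continuous, so we may assume that all $\eta_h$ are positive. Give $h$ the length $w_h=\eta_h/\kappa_h>0$, and let $\mathrm{dist}_w$ be the shortest-path metric of $H$. For a weighted tree $\tau$ with $\mathrm{dist}_\tau\ge\mathrm{dist}_w$ let each $\pi(\gamma)$ be a shortest path, of length $\mathrm{dist}_w(\gamma)$, the distance between the ends of $\gamma$. An edge $h=xy$ of $H$ has exactly one end in $W_\gamma$ if and only if $\gamma$ lies on the path $\tau[x,y]$ from $x$ to $y$ in $\tau$. Exchanging the order of summation twice,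
\[
\sum_h\eta_h\,\mathrm{rl}_\sigma(h)=\sum_\gamma\kappa(\partial W_\gamma)\,\mathrm{dist}_w(\gamma)=\sum_{h=xy\in F}\kappa_h\sum_{\gamma\in\tau[x,y]}\mathrm{dist}_w(\gamma)\le\sum_{h=xy\in F}\kappa_h\,\mathrm{dist}_\tau(x,y),
\]
where the inequality holds because the weight of $\gamma$ is the $\tau$-distance of its ends, which is at least $\mathrm{dist}_w(\gamma)$. For $\tau$ random as in Theorem~\ref{thm:embed}, and since $\mathrm{dist}_w(x,y)\le w_h$ for $h=xy$, the right side has expectation at most $\alpha\log q\sum_h\kappa_hw_h=\alpha\log q$. Some $\tau$ does at least as well as the expectation, which proves the claim.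

For a pair $x\neq y$, sample $\sigma$ from the distribution of the claim and concatenate the paths $\pi(\gamma)$, $\gamma\in\tau[x,y]$, each in the appropriate direction. This walk traverses $h$ once for each $\gamma\in\tau[x,y]$ with $h\in\pi(\gamma)$, and the pairs whose $\tau$-path contains $\gamma$ have total demand $\delta[W_\gamma]$. By \eqref{eq:edgecut},
\[
\sum_i\delta_i\,r_{x_iy_i}(h)=\mathbb E\sum_{\gamma:\,h\in\pi(\gamma)}\delta[W_\gamma]\le\rho\,\kappa_h\,\mathbb E\,\mathrm{rl}_\sigma(h)\le\rho\,\alpha\log q\cdot\kappa_h.\qedhere
\]
\end{proof}

\section{Proof of the main theorem}\label{sec:main}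

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:minimax} it suffices to show that for every adversary some scheme has $\Phi(p)\le2\alpha\sqrt{q-1}\log q$. Fix an adversary, with $D$, $J$ and $f_j$ as in Section~\ref{sec:game}, and let $T$, $m_e$, $g_e$ be as in Proposition~\ref{prop:tree}. Let $\theta>0$, to be chosen at the end.

\emph{The auxiliary graph.} Let $H$ be the multigraph on $U$ with
\begin{itemize}
\item for each $j\in J$, a \emph{demand edge} between $s_j$ and $t_j$ of capacity $D_j$, also denoted $j$;
\item for each $e\in T$, a \emph{tree edge} $e$ of capacity $\theta m_e$.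
\end{itemize}
It is loopless, it is connected because it contains $T$, and its capacities are positive. Take the walks of Lemma~\ref{lem:racke} and write $r_i=r_{s_it_i}$. We apply the lemma to two kinds of demands, each of which has an evident routing in $H$.

(a) Each $d^u$ is routable with congestion $1/\theta$: routed along $T$, it puts load $d^u[W_e]\le m_e$ on the tree edge $e$ by \eqref{eq:cut}, and the capacity is $\theta m_e$. Reading the conclusion on the demand edges,
\begin{equation}\label{eq:a}
\sum_id^u_i\,r_i(j)\le\frac{\alpha\log q}{\theta}\,D_j\qquad(j\in J,\ u\in V).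
\end{equation}

(b) $D$ is routable with congestion $1$: each $j\in J$ uses its own demand edge. Reading the conclusion on the tree edges,
\begin{equation}\label{eq:b}
\sum_iD_i\,r_i(e)\le\alpha\log q\cdot\theta\,m_e\qquad(e\in T).
\end{equation}

\emph{The scheme.} For commodity $i$, sample its walk in $H$. Replace each traversal of a demand edge $j$ by an independent random path from $f_j$ and each traversal of a tree edge $e$ by an independent random path from $g_e$, reversed where necessary. The pieces fit together to an $s_i$--$t_i$ walk in $G$, which we shortcut to a simple path. The probability that this path contains $v$ is at most the expected number of pieces containing $v$, so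
\[
p_i(v)\le\sum_{j\in J}r_i(j)f_j(v)+\sum_{e\in T}r_i(e)g_e(v).
\]
Substituting in \eqref{eq:Phi} gives $\Phi(p)\le\mathrm I+\mathrm{II}$ with
\[
\mathrm I=\sum_u\frac{\lambda_u}{c(u)}\sum_{j\in J}f_j(u)\sum_id_i^u\,r_i(j),\qquad
\mathrm{II}=\sum_u\frac{\lambda_u}{c(u)}\sum_{e\in T}g_e(u)\sum_id_i^u\,r_i(e).
\]

In $\mathrm I$ we have no bound on $f_j(u)/c(u)$ that is useful for a single $j$, only the joint bound \eqref{eq:f} at each node $u$. So the traffic on $j$ must be compared with $D_j$ for each $u$ separately, which is what \eqref{eq:a} does:
\[
\mathrm I\le\frac{\alpha\log q}{\theta}\sum_u\frac{\lambda_u}{c(u)}\sum_{j\in J}D_jf_j(u)\le\frac{\alpha\log q}{\theta}\sum_u\lambda_u=\frac{\alpha\log q}\theta .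
\]
In $\mathrm{II}$ the bound $g_e(u)/c(u)\le1/m_e$ from \eqref{eq:g} does not depend on $u$. So the sum over $u$ can be carried out first, only the average demand remains, and \eqref{eq:b} applies:
\[
\mathrm{II}\le\sum_{e\in T}\frac1{m_e}\sum_i\Bigl(\sum_u\lambda_ud^u_i\Bigr)r_i(e)=\sum_{e\in T}\frac1{m_e}\sum_iD_i\,r_i(e)\le(q-1)\,\theta\,\alpha\log q .
\]
With $\theta=1/\sqrt{q-1}$ both terms equal $\alpha\sqrt{q-1}\log q$. The theorem holds with $C=2\alpha$, and $\sqrt{q-1}\log q\le\sqrt n\log n$ since $q\le n$.
\end{proof}

\begin{remark}[Use of the hypotheses]
Connectivity and positive capacities give $M_{ab}>0$, so that $g_{ab}$ exists and $H$ is connected by edges of positive capacity. Finite capacities and charged endpoints make $\mathcal D$ bounded, as Lemma~\ref{lem:minimax} requires. Charged endpoints are used in two more places. They allow separators to contain terminals; otherwise two adjacent terminals would have no separator. And a walk in $H$ passes through terminals that are interior nodes of the resulting walk in $G$; these visits are paid for because \eqref{eq:g} and \eqref{eq:f} hold at the ends of the pieces as well. That $G$ is undirected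 is used for the symmetry of $\varphi$ and for traversing the pieces in either direction.
\end{remark}

\begin{remark}[Edge capacities]
Suppose that edges also have finite positive capacities and that congestion is the maximum over nodes and edges. Subdivide each edge by a node of the same capacity. Simple paths between terminals correspond bijectively, with the same loads, and the set of terminals is unchanged. Since the bound of Theorem~\ref{thm:main} depends only on $q$, the ratio $C\sqrt{q-1}\log q$ is still achievable.
\end{remark}

\section{A lower bound from affine spaces}\label{sec:lower}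

Example~\ref{ex:cycle} loses the factor $4/3$ because the adversary watches a node that an informed router would avoid. To amplify this we want many nodes $\beta_x$ of small capacity and, for each $x$, a large set of commodities that can all reach $\beta_x$ but are feasible together without it. An informed router sends these commodities through their other neighbors, which is possible when the commodities share no neighbor except $\beta_x$. An oblivious router has to use some neighbor for each commodity, and on average over $x$ it is caught. Lines through a point have exactly this intersection pattern.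

Let $b$ be a prime and $r\ge2$. The affine space $AG(r,b)$ has as points the $N=b^r$ vectors of $\mathbb F_b^r$ and as lines the sets $\{x+av:a\in\mathbb F_b\}$ with $v\ne0$. Each line has $b$ points, and two distinct points lie on exactly one line. Hence the lines through a point $x$ partition the other $N-1$ points into groups of $b-1$, so there are $(N-1)/(b-1)$ of them, and counting incident point--line pairs shows that the number of lines is
\[
k=\frac{N(N-1)}{b(b-1)} .
\]

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
\emph{The instance.} Take a sink $t$ of capacity $(N-1)/(b-1)$, a node $\beta_x$ of capacity $1/(b-1)$ for each point $x$, and a node $a_\ell$ of capacity $1$ for each line $\ell$. The edges are $a_\ell\beta_x$ for $x\in\ell$ and $\beta_xt$ for all $x$; the graph is connected. The commodities are $(a_\ell,t)$ for all lines $\ell$. Thus $n=k+N+1$ and $q=k+1$.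

\emph{Feasible demands.} For a point $x$ let $d^x_\ell=1$ if $x\in\ell$ and $d^x_\ell=0$ otherwise. For each $\ell\ni x$ send $1/(b-1)$ along each of the $b-1$ paths $a_\ell\beta_yt$ with $y\in\ell\setminus\{x\}$. Each $y\ne x$ lies on exactly one line through $x$, so $\beta_y$ has load $1/(b-1)$; the node $\beta_x$ has load $0$, each $a_\ell$ has load at most $1$, and $t$ has load $(N-1)/(b-1)$. Hence $d^x\in\mathcal D$.

\emph{Every scheme is caught.} Let $p$ be a scheme. The second node of an $a_\ell$--$t$ path is some $\beta_x$ with $x\in\ell$, so $\sum_{x\in\ell}p_\ell(\beta_x)\ge1$. By \eqref{eq:ratio} with the node $\beta_x$ and the demand $d^x$, we have $\mathrm{cr}(p)\ge(b-1)\sum_{\ell\ni x}p_\ell(\beta_x)$ for every $x$. Averaging over the $N$ points,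
\[
\mathrm{cr}(p)\ge\frac{b-1}N\sum_\ell\sum_{x\in\ell}p_\ell(\beta_x)\ge\frac{(b-1)k}N=\frac{N-1}b=\sqrt{\Bigl(1-\frac1N\Bigr)\Bigl(1-\frac1b\Bigr)}\ \sqrt k ,
\]
where the last equality follows by squaring: $\frac{N-1}N\cdot\frac{b-1}b\cdot\frac{N(N-1)}{b(b-1)}=\frac{(N-1)^2}{b^2}$.

\emph{Choice of parameters.} We have $k=b^{r-1}\cdot\frac{b^r-1}{b-1}\ge b^{2r-2}$, so $n/k=1+(N+1)/k\le1+2b^{2-r}$ and
\[
\frac{\mathrm{cr}(p)}{\sqrt n}\ge\sqrt{\frac{(1-b^{-r})(1-1/b)}{1+2b^{2-r}}} .
\]
For fixed $b$ the right side tends to $\sqrt{1-1/b}$ as $r\to\infty$. Choose a prime $b$ with $\sqrt{1-1/b}>1-\varepsilon$. Then $\mathrm{cr}(p)\ge(1-\varepsilon)\sqrt n$ for all large $r$, and $n$ grows with $r$. Finally $n>k$.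
\end{proof}

The smallest case is $b=r=2$. There are four points, the six lines are the pairs of points, and the graph is $K_4$ with every edge subdivided and with $t$ joined to the four original vertices; $c(t)=3$ and all other capacities are $1$. The demand $d^x$ activates the three pairs containing $x$, and each is routed through its other point. An oblivious scheme distributes six units over the four nodes $\beta_x$, each unit on a point of its own line, so some $\beta_x$ has load at least $6/4$ under $d^x$.

The general instance also shows why the proof of Theorem~\ref{thm:sqrtk} loses so little. Against the adversary that watches a uniformly random $\beta_x$ and sends $d^x$, every line has $M_\ell=1$ and $L_\ell=D_\ell=b/N$. The two costs that Section~\ref{sec:sqrtk} balances are then $kL_\ell=(N-1)/(b-1)$ for the maximum flows and $1/L_\ell=N/b$ for the routing of the average demand, and both are within a factor $1+O(1/b)$ of the lower bound $(N-1)/b$.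

\begin{thebibliography}{9}

\bibitem{FRT}
Fakcharoenphol, Rao and Talwar, J. Comput. Syst. Sci. 69 (2004).

\bibitem{Gupta}
Gupta, SODA 2001.

\bibitem{problem}
\emph{Oblivious Routing on Node-Capacitated and Directed Graphs}, \texttt{http://ttic.uchicago.edu/\textasciitilde{}harry/pdf/oblivious\_node.pdf}.

\bibitem{Racke}
R\"acke, STOC 2008.

\end{thebibliography}
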